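
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Isometric embeddings of class $H^{1+\beta/2}$ for metrics of class $H^\beta$, $0<\beta<2$}


\begin{abstract}
Let $X$ be a compact smooth manifold of dimension $n>1$ and let $G$ be a Riemannian metric on $X$ of
H\"older class $H^\beta$, $0<\beta<2$. We prove that $(X,G)$ has an isometric embedding of class
$H^{1+\beta/2}$ in $\mathbb R^N$ with $N=10n^2+13n$. We also show that, on every $X$ and for every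
$\beta\in(0,2)$, there are metrics of class $H^\beta$ for which the exponent $1+\beta/2$ cannot be increased,
whatever the dimension of the target. The embedding is constructed by adding
corrugations whose frequencies grow geometrically with a fixed ratio. The map is mollified before each
stage, and within each stage the amplitudes are corrected a fixed number of times that depends
only on $\beta$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}
Let $X$ be a compact $C^\infty$ manifold of dimension $n>1$ with a continuous Riemannian metric $G$.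
For $U\in C^1(X,\mathbb R^N)$ let $(dU,dU)$ be the metric induced by $U$, that is, the pullback of the
Euclidean inner product. In local coordinates it is
$\sum_{j,l}(\partial_jU\cdot\partial_lU)\,dx_j\,dx_l$. An \emph{isometric embedding} of $(X,G)$ in $\mathbb R^N$
is an injective $U\in C^1(X,\mathbb R^N)$ with
\begin{equation}\label{eq:iso}
(dU,dU)=G .
\end{equation}

Regularity is measured on the H\"older scale. Let $B\subset\mathbb R^n$ be convex and compact with interior
points. For $0<a\le1$ and $u$ continuous on $B$ put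
$|u|_a=\sup_{x\ne y}|u(x)-u(y)|/|x-y|^a$. For $k<a\le k+1$ with $k\ge1$ an integer and $u\in C^k(B)$ put
$|u|_a=\sum_{|\sigma|=k}|\partial^\sigma u|_{a-k}$. For $k<a\le k+1$ with $k\ge0$ an integer, the class $H^a(B)$ consists of
the $u\in C^k(B)$ with $|u|_a<\infty$. So $H^1$ is the Lipschitz class, and for $1<a\le2$ the class $H^a$ consists of $C^1$ functions
with derivatives in $H^{a-1}$. The classes $H^a(X,\mathbb R^N)$, and the statement
$G\in H^\beta$, are defined componentwise through local coordinates.

How smooth can $U$ be, if $G\in H^\beta$ and $N$ may be as large as one likes? For $G\in C^0$, Nash and Kuiper found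
isometric embeddings of class $C^1$ whenever $N\ge n+1$ and $X$ admits a differentiable embedding in
$\mathbb R^N$, in particular if $N\ge 2n$. If $\beta>2$, there is an isometric embedding $U\in H^\beta$ for $N$
large (Nash, Jacobowitz), and there are metrics $G\in H^\beta$ for which \eqref{eq:iso} has no solution
$U\in H^\alpha$ with $\alpha>\beta$, for any $N$ (Jacobowitz). If $0<\beta<2$, then for every $\alpha<1+\beta/2$
there is a solution $U\in H^\alpha$ for $N$ large. The two exponents
$\beta$ and $1+\beta/2$ agree at $\beta=2$. The question, posed in \cite{source}, is whether the end point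
$\alpha=1+\beta/2$ is attained when $0<\beta<2$. It is.

\begin{theorem}\label{thm:A}
Let $X$ be a compact $C^\infty$ manifold of dimension $n>1$, let $0<\beta<2$, and let $G\in H^\beta$ be a
Riemannian metric on $X$. Put $N=10n^2+13n$. Then there is an injective $U\in H^{1+\beta/2}(X,\mathbb R^N)$
with $(dU,dU)=G$. The image of $U$ may be required to lie in any prescribed ball of $\mathbb R^N$.
\end{theorem}

\begin{theorem}\label{thm:B}
On every compact $C^\infty$ manifold $X$ of dimension $n>1$ and for every $\beta\in(0,2)$ there is a Riemannian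
metric $G\in H^\beta$ such that, for every $N$ and every $\alpha>1+\beta/2$, no $U\in H^\alpha(X,\mathbb R^N)$,
injective or not, satisfies $(dU,dU)=G$.
\end{theorem}

Manifolds are Hausdorff and without boundary, except in the remark that closes the reduction in Section~\ref{sec:torus}, where
Theorem~\ref{thm:A} is extended to manifolds with boundary. Throughout, $\theta=\beta/2\in(0,1)$.

The assumption $n>1$ matters for Theorem~\ref{thm:B}. On a circle with the metric $g\,dx^2$, $g\in H^\beta$,
the arc length $s$ satisfies $s'=\sqrt g\in H^\beta$, and wrapping by $s$ around a round circle of the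
right length is an isometric embedding of class $H^{1+\beta}$. In dimension at least two curvature gets in the
way (Section~\ref{sec:sharp}).

\subsection{Where the exponent comes from}
A corrugation of frequency $\mu$ is a perturbation $W$ of size $r/\mu$ that oscillates with frequency $\mu$ in
directions normal to a given map $V$. Its first derivatives have size $r$, its second derivatives size $r\mu$,
and it increases the induced metric by about $r^2$, because it is normal to the map. If $G\in H^\beta$ is replaced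
by its mollification at scale $1/\mu$, the error is $O(\mu^{-\beta})$. To take up an error of this size at
frequency $\mu$, one wants $r^2\approx\mu^{-\beta}$, that is, $r\approx\mu^{-\theta}$. Suppose that
$\mu_k=\mu_0\lambda^k$ and that $dU$ is a sum of terms of frequency $\mu_k$ and size comparable to
$\mu_k^{-\theta}$. Then $dU$ is H\"older continuous with exponent $\theta$, without loss, and $U\in H^{1+\beta/2}$.

So the end point asks that nothing be lost: the ratio $\lambda$ of the frequencies must stay fixed, and so must the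
ratio $\lambda^{-\theta}$ of the amplitudes. Two obstacles arise.

\emph{A single corrugation is too inaccurate.} Relative to $r^2$, the error it makes is of the size
\[
\varepsilon\approx\frac{|D^2V|_0}{r\mu},
\]
the ratio of the old second derivatives to the new ones. In the scheme above this is
$\lambda^{-(1-\theta)}$, which is small if $\lambda$ is large, since $\theta<1$. But the next stage can only
repair errors of size $\lambda^{-2\theta}r^2$, and $\lambda^{-(1-\theta)}$ is not much smaller than
$\lambda^{-2\theta}$ unless $\theta<1/3$. The remedy is to correct the amplitude of the \emph{same} corrugation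
$p$ times. Each correction gains a factor $\varepsilon$, so the relative error becomes $\varepsilon^{p+1}$. If
$p(1-\theta)>2\theta$ and $\lambda$ is large, this is smaller than $\varepsilon\lambda^{-2\theta}$, which is what the
next stage needs.

\emph{Each correction costs a derivative.} So before each stage the map $U_k$ is mollified at scale $1/\mu_k$.
This restores bounds for all derivatives. The metric induced by the mollified map differs from the mollification of
the metric induced by $U_k$ only by a \emph{quadratic} term,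
$O(\mu_k^{-2}|D^2U_k|_0^2)=O(\varepsilon^2r_k^2)$, where $r_k$ is the amplitude at stage $k$. This difference is a
smooth function that the corrugation can be asked to compensate.

\section{The model case: corrugating a plane curve}\label{sec:model}

The mechanism is already visible in one variable. Let $V:\mathbb R\to\mathbb R^2\times\{0\}\subset\mathbb R^3$ be a smooth
curve with unit speed, tangent $T=V'$, unit normal $\mathbf n$ in the plane and curvature $\kappa$, so that
$T'=\kappa\mathbf n$ and $\mathbf n'=-\kappa T$.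
We want to add a corrugation of frequency $\mu\ge1$ so that the square of the speed, now $1$, becomes $1+r^2h$,
where $0<r\le1$ and $h$ is a smooth function close to $1$. Put
\[
w=\cos\mu x\,\mathbf n+\sin\mu x\,e_3,\qquad t=-\sin\mu x\,\mathbf n+\cos\mu x\,e_3,\qquad W=\frac r\mu\,a\,w,
\]
with a positive amplitude $a(x)$. Since $w'=\mu t-\kappa\cos\mu x\,T$, writing
$b=\kappa\cos\mu x/(r\mu)$ we get
\[
V'+W'=(1-r^2ab)\,T+r\,a\,t+\frac r\mu\,a'\,w .
\]
The vectors $T,t,w$ are orthonormal, so
\begin{equation}\label{eq:model}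
|V'+W'|^2=1+r^2\big[a^2+E(a)\big],\qquad E(a)=-2ab+\mu^{-2}(a')^2+r^2a^2b^2 .
\end{equation}
Suppose that $V$ is slowly curved compared with the corrugation, in the sense that
$\mu^{-j}|\kappa^{(j)}|\le\varepsilon r\mu$ for the first few $j\ge0$, and also that
$\mu^{-j}|(h-1)^{(j)}|\le\varepsilon$. Then $\mu^{-j}b^{(j)}=O(\varepsilon)$, although $b$ oscillates with
frequency $\mu$.

The equation $a^2+E(a)=h$ is a differential equation for $a$. Instead of solving it, we iterate a few times,
starting from $a^{(0)}=1$:
\[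
a^{(1)}=\sqrt{h-E(1)},\qquad a^{(2)}=\sqrt{h-E(a^{(1)})},\qquad\dots
\]
As $E(1)=-2b+r^2b^2=O(\varepsilon)$, the choice $a=1$ leaves an error $O(\varepsilon)$ in the bracket. Next,
$a^{(1)}-1$ and $\mu^{-1}(a^{(1)})'$ are $O(\varepsilon)$, and the bracket for $a=a^{(1)}$ is $h$ plus
\[
E(a^{(1)})-E(1)=-2(a^{(1)}-1)b+\mu^{-2}\big((a^{(1)})'\big)^2+r^2\big((a^{(1)})^2-1\big)b^2=O(\varepsilon^2).
\]
In general $E$ contracts by a factor $O(\varepsilon)$ in norms that weight each derivative by
$\mu^{-1}$, but with a loss: to bound $m$ derivatives of $E(a)-E(a')$ one needs $m+1$ derivatives of $a-a'$.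
After $p$ steps the error is $O(\varepsilon^{p+1})$, at a cost of $p$ derivatives. Since $p$ is fixed, this cost is
harmless as long as enough derivatives are under control at the start.

In $d$ variables we use one corrugation for each of $d(d+1)/2$ directions, with pairwise orthogonal normal planes.
Then $E$ has more terms, but each of them is small for one of the reasons seen here: it contains a derivative of
the normal frame, it contains $D^2V/(r\mu)$, or it is quadratic in the derivatives of the amplitudes.

\section{Reduction to a torus}\label{sec:torus}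

On a torus, mollification is convolution and $\cos(\mu\,\xi\cdot x)$ makes sense globally for integer $\mu$ and
$\xi\in\mathbb Z^d$. Let $\mathbb T^d=\mathbb R^d/(2\pi\mathbb Z)^d$, with flat metric $g_e$.

\begin{theorem}\label{thm:torus}
Let $d\ge2$, $N_1=d(3d+11)/2$ and $N=N_1+d(d+1)$. Every Riemannian metric $G\in H^\beta(\mathbb T^d)$, $0<\beta<2$,
has an isometric embedding $U\in H^{1+\beta/2}(\mathbb T^d,\mathbb R^N)$ with image in any prescribed ball.
\end{theorem}

\begin{proof}[Theorem~\ref{thm:torus} implies Theorem~\ref{thm:A}]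
Let $d=2n$. By Whitney's theorem $X$ embeds smoothly in $\mathbb R^{2n}$. Scale the image into a ball of radius
less than $\pi$, on which the projection $\mathbb R^d\to\mathbb T^d$ is injective. This gives a smooth embedding
$\iota:X\to\mathbb T^d$. By the tubular neighborhood theorem there are an open set $O\supset\iota(X)$ and a smooth map
$\pi:O\to X$ with $\pi\circ\iota=\mathrm{id}$. Let $\chi\in C_c^\infty(O)$ with $0\le\chi\le1$ and $\chi=1$ near
$\iota(X)$. By compactness there is $\delta>0$ with $G-\delta\iota^*g_e>0$. Put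
\[
\hat G=\delta g_e+\chi\,\pi^*(G-\delta\iota^*g_e),
\]
where the second term is extended by $0$ outside $O$. That term is nonnegative, so $\hat G\ge\delta g_e$ is a
metric. It is in $H^\beta$ because $\pi$ and $\chi$ are smooth, and
$\iota^*\hat G=\delta\iota^*g_e+(\pi\circ\iota)^*(G-\delta\iota^*g_e)=G$. If $\hat U$ is an isometric embedding of
$(\mathbb T^d,\hat G)$ of class $H^{1+\theta}$ with image in the prescribed ball, then $\hat U\circ\iota$ is injective, of class
$H^{1+\theta}$, has image in the same ball, and induces $\iota^*\hat G=G$. Finally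
\[
\frac{d(3d+11)}2+d(d+1)=(6n^2+11n)+(4n^2+2n)=10n^2+13n .\qedhere
\]
\end{proof}

\begin{remark}[Manifolds with boundary]
Theorem~\ref{thm:A} holds with the same $N$ if $X$ has a boundary. Let $X'$ be the double of $X$. In a collar
$\{(y,t):y\in\partial X,\ 0\le t<t_0\}$ regard $G$ as a $t$-dependent section of
$\mathrm{Sym}^2(T^*\partial X\oplus\mathbb R)$, and extend it to small $t<0$ by $G(y,t)=3G(y,-t)-2G(y,-2t)$. At $t=0$
the values match ($3-2=1$) and, if $\beta>1$, so do the first derivatives ($-3+4=1$ for $\partial_t$). So the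
extension is of class $H^\beta$, and it is positive for small $|t|$. Now form a convex combination of the extension with a smooth metric
on $X'$, by means of a smooth cutoff that equals $1$ on a neighborhood of $X$ and is supported where the
extension is defined and positive. This gives a metric of class $H^\beta$ on $X'$
that restricts to $G$, and Theorem~\ref{thm:A} applies to $X'$.
\end{remark}

For the rest of the proof of Theorem~\ref{thm:torus} we fix $d\ge2$ and $G\in H^\beta(\mathbb T^d)$. Functions on
$\mathbb T^d$ are regarded as $2\pi$-periodic functions on $\mathbb R^d$, and metrics as functions with values in the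
symmetric matrices $\mathrm{Sym}_d$. By periodicity, $|G|_\beta<\infty$ on all of $\mathbb R^d$. We write $|\cdot|_0$
for the sup norm, formed with Euclidean norms of vectors and operator norms of matrices, and fix
$0<\gamma\le\Gamma$ with
\[
\gamma I\le G\le\Gamma I .
\]
After a translation of $\mathbb R^N$ we may assume that the prescribed ball is centered at $0$.

\section{Tools}\label{sec:tools}

\subsection{Weighted norms}
As in the model case, derivatives are measured against a frequency $\mu\ge1$. Put
\[
\|f\|_m=\max_{|\sigma|\le m}\mu^{-|\sigma|}|\partial^\sigma f|_0,\qquad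
[f]_m=\max_{1\le|\sigma|\le m}\mu^{-|\sigma|}|\partial^\sigma f|_0 .
\]
The Leibniz rule gives $\|fg\|_m\le2^m\|f\|_m\|g\|_m$ for products of scalar functions, for scalar products, and
for products of a scalar and a vector function.

\begin{lemma}\label{lem:comp}
Let $Q$ be a compact subset of a Euclidean space and let $F$ be $C^\infty$ near $Q$. If $f$ has values in $Q$ and
$[f]_m\le1$, then
$[F\circ f]_m\le C(F,Q,m)\,[f]_m$. Consequently, if $f,g$ are scalar functions with $\|f-1\|_m\le\frac12$ and
$\|g-1\|_m\le\frac12$, then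
\begin{equation}\label{eq:sqrt}
\big\|\sqrt f-\sqrt g\,\big\|_m\le C_m\|f-g\|_m .
\end{equation}
\end{lemma}

\begin{proof}
For $1\le|\sigma|\le m$, each term of $\partial^\sigma(F\circ f)$ is a derivative of $F$ at $f$ times a product of at
least one factor, each a component of some $\partial^{\sigma'}f$ with $|\sigma'|\ge1$, and the orders of these
factors add up to $|\sigma|$. So $\mu^{-|\sigma|}$ times a term with $i\ge1$ factors is at most $C[f]_m^{\,i}$,
hence at most $C[f]_m$. For \eqref{eq:sqrt}, write $\sqrt f-\sqrt g=(f-g)F(f,g)$ with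
$F(f,g)=1/(\sqrt f+\sqrt g)$. The pair $(f,g)$ has values in $Q=[\frac12,\frac32]^2$ and
$[(f,g)]_m\le\frac12\sqrt2\le1$. So $\|F(f,g)\|_m\le C_m$, and the Leibniz rule gives the claim.
\end{proof}

\subsection{Mollification}
Let $0\le\eta\in C_c^\infty(\mathbb R^d)$ be even, supported in the unit ball, with $\int\eta=1$, and for $\ell>0$ put
$f_\ell(x)=\int f(x-\ell z)\,\eta(z)\,dz$. Then:
\begin{itemize}
\item[(M1)] $|\partial^\sigma f_\ell|_0\le C_\sigma\ell^{-|\sigma|}|f|_0$, and $|f_\ell|_0\le|f|_0$.
\item[(M2)] $|f-f_\ell|_0\le C|f|_\beta\,\ell^\beta$ for $0<\beta<2$. Also $|f-f_\ell|_0\le C\ell|Df|_0$ and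
$|f-f_\ell|_0\le C\ell^2|D^2f|_0$.
\item[(M3)] $\big|\partial^\sigma\big((fg)_\ell-f_\ell g_\ell\big)\big|_0\le
C_\sigma\,\ell^{2-|\sigma|}|Df|_0|Dg|_0$ for scalar $f,g$. For $0<a\le1$,
$\big|(fg)_\ell-f_\ell g_\ell\big|_0\le C\ell^{2a}|f|_a|g|_a$.
\end{itemize}

The bounds (M1) follow by letting the derivatives fall on the kernel. In (M2), the case $\beta\le1$ and the bound with $|Df|_0$ follow
because, for $|z|\le1$, $|f(x-\ell z)-f(x)|$ is at most $|f|_\beta\ell^\beta$ if $\beta\le1$, and at most $C\ell|Df|_0$.
For $1<\beta<2$ and for the bound with $|D^2f|_0$ we use that $\eta$ is even: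
\[
f_\ell(x)-f(x)=\tfrac12\int\big(f(x+\ell z)+f(x-\ell z)-2f(x)\big)\eta(z)\,dz ,
\]
and $f(x+h)+f(x-h)-2f(x)=\int_0^1\big(Df(x+sh)-Df(x-sh)\big)h\,ds$ is at most $C|f|_\beta|h|^\beta$, and also at
most $C|D^2f|_0|h|^2$.

(M3) is a commutator estimate, and it is quadratic because constants drop out. The expression
$(fg)_\ell-f_\ell g_\ell$ does not change if constants are added to $f$ and $g$. So, to estimate it at a point
$x_0$, we may assume $f(x_0)=g(x_0)=0$. Then $|f|\le\ell|Df|_0$ and $|g|\le\ell|Dg|_0$ on $B(x_0,\ell)$, and only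
values in this ball enter. So $|\partial^\sigma(fg)_\ell(x_0)|\le C\ell^{-|\sigma|}\,\ell^2|Df|_0|Dg|_0$, and each
product $\partial^{\sigma'}f_\ell\,\partial^{\sigma''}g_\ell$ with $\sigma'+\sigma''=\sigma$ has the same bound at
$x_0$. The second statement follows in the same way from $|f|\le\ell^a|f|_a$ and $|g|\le\ell^a|g|_a$ on $B(x_0,\ell)$. The
argument is local and works in every dimension.

\subsection{Decomposition of symmetric matrices}
Let $d_*=d(d+1)/2$, and let $\xi^1,\dots,\xi^{d_*}\in\mathbb Z^d$ be the vectors $e_i$ and $e_i+e_j$ $(i<j)$. The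
matrices $\xi^s\otimes\xi^s$ form a basis of $\mathrm{Sym}_d$: the off-diagonal entries of $S$ determine the coefficients of the
$(e_i+e_j)\otimes(e_i+e_j)$, and then the diagonal entries those of the $e_i\otimes e_i$. Write
\[
S=\sum_sc_s(S)\,\xi^s\otimes\xi^s,\qquad S_0=\sum_s\xi^s\otimes\xi^s ,
\]
with linear functionals $c_s$, so $c_s(S_0)=1$ for all $s$. Since $S_0=(d-1)I+J$, where all entries of $J$ are $1$,
its eigenvalues are $d-1$ and $2d-1$. Hence
\begin{equation}\label{eq:S0}
I\le S_0\le 2d\,I .
\end{equation}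
Near $S_0$ all coefficients $c_s$ are near $1$. We therefore arrange that the metric still to be added is
always close to a multiple of $S_0$, so that the squared amplitudes are positive.

\subsection{Normal frames}
Each of the $d_*$ corrugations needs two normal directions of its own, depending smoothly on $dV$. The last
$2d_*=d(d+1)$ coordinates of $\mathbb R^N$ provide them. Write $A\in\mathbb R^{N\times d}$ as $A=(A',A'')$, where $A'$ consists of
the first $N_1$ rows and $A''$ of the last $2d_*$ rows. If $A'$ is injective, so is $A$. Let $P_A=I-A(A^TA)^{-1}A^T$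
be the orthogonal projection onto the orthogonal complement of the column space of $A$. With $e_j$ now denoting the standard basis
vectors of $\mathbb R^N$, the vectors $P_Ae_j$,
$N_1<j\le N$, are linearly independent: if $\sum_jc_jP_Ae_j=0$, then $\sum_jc_je_j=Ax$ for some $x\in\mathbb R^d$, so $A'x=0$, so
$x=0$ and all $c_j=0$. Gram--Schmidt turns them into $2d_*$ orthonormal vectors
\[
\nu_s^1(A),\ \nu_s^2(A),\qquad 1\le s\le d_*,
\]
orthogonal to the columns of $A$ and $C^\infty$ in $A$ on the open set where $A'$ is injective. Let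
\[
K=\big\{A:\ |A|\le\sqrt\Gamma+\sqrt\gamma,\ \ A'^TA'\ge\tfrac\gamma8I\big\}.
\]
This is a compact subset of that open set, and it depends only on $d,\gamma,\Gamma$.

\section{One stage}\label{sec:stage}

The following proposition adds the metric $r^2H$ to the metric induced by $V$, up to a relative error of order
$\varepsilon^{p+1}$. Its hypotheses say that $dV$ stays where the frames are under control, that $V$ is slowly
curved compared with the corrugation to be added, and that $H$ is close to $S_0$.

\begin{proposition}\label{prop:stage}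
Let $p\ge1$ be an integer. There are $C_0\ge1$ and $\varepsilon_0\in(0,1]$, depending only on $d,\gamma,\Gamma,p$,
such that the following holds. Let $\mu\ge1$ be an integer, $0<r\le1$, $0<\varepsilon\le\varepsilon_0$, and let
$V\in C^\infty(\mathbb T^d,\mathbb R^N)$ and $H\in C^\infty(\mathbb T^d,\mathrm{Sym}_d)$ satisfy
\begin{itemize}
\item[(i)] $dV(x)\in K$ for all $x$;
\item[(ii)] $|\partial^\sigma V|_0\le\varepsilon r\mu^{|\sigma|-1}$ for $2\le|\sigma|\le p+4$;
\item[(iii)] $\|H-S_0\|_{p+2}\le\varepsilon$.
\end{itemize}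
Then there is $W\in C^\infty(\mathbb T^d,\mathbb R^N)$ with $|\partial^\sigma W|_0\le C_0r\mu^{|\sigma|-1}$ for
$|\sigma|\le2$ and
\[
\big|(d(V+W),d(V+W))-(dV,dV)-r^2H\big|_0\le C_0r^2\varepsilon^{p+1}.
\]
\end{proposition}

\begin{proof}
$C$ denotes constants depending only on $d,\gamma,\Gamma,p$, which may change from line to line, and $\varepsilon_0$
is decreased finitely often. Put $q=p+2$.

\emph{The corrugation.} Let $\nu_s^i=\nu_s^i(dV(x))$ and $\vartheta_s=\mu\,\xi^s\cdot x$. Since $\mu\xi^s$ has integer
entries, $\cos\vartheta_s$ and $\sin\vartheta_s$ are $2\pi$-periodic. Put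
\begin{gather*}
w_s=\cos\vartheta_s\,\nu_s^1+\sin\vartheta_s\,\nu_s^2,\qquad
t_s=-\sin\vartheta_s\,\nu_s^1+\cos\vartheta_s\,\nu_s^2,\\
\rho_{s,i}=\mu^{-1}\big(\cos\vartheta_s\,\partial_i\nu_s^1+\sin\vartheta_s\,\partial_i\nu_s^2\big).
\end{gather*}
All the $w_s$ and $t_s$ together are orthonormal and orthogonal to every $\partial_iV$, and
$\mu^{-1}\partial_iw_s=\xi^s_i\,t_s+\rho_{s,i}$. For positive smooth functions $a=(a_s)$ put $W=\frac r\mu\sum_sa_sw_s$. Then
\begin{equation}\label{eq:dW}
\partial_iW=r\sum_s\big(a_s\xi^s_i\,t_s+\mu^{-1}\partial_ia_s\,w_s+a_s\rho_{s,i}\big).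
\end{equation}
The mixed terms of the metric are small because $W$ is normal. Differentiating $\partial_iV\cdot W=0$, we get
$\partial_iV\cdot\partial_jW=-\partial_{ij}V\cdot W$. With
\[
b_{s,ij}=(r\mu)^{-1}\,\partial_{ij}V\cdot w_s
\]
this is $-r^2\sum_sa_sb_{s,ij}$. In $\partial_iW\cdot\partial_jW$ the products $t_s\cdot w_{s'}$ vanish, and so do
$t_s\cdot t_{s'}$ and $w_s\cdot w_{s'}$ for $s\ne s'$. Therefore
\begin{equation}\label{eq:metric}
(d(V+W),d(V+W))=(dV,dV)+r^2\Big[\sum_sa_s^2\,\xi^s\otimes\xi^s+E(a)\Big],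
\end{equation}
where
\begin{align*}
E_{ij}(a)={}&-2\sum_sa_sb_{s,ij}+\mu^{-2}\sum_s\partial_ia_s\,\partial_ja_s
+\sum_{s,s'}a_sa_{s'}\big(\xi^s_i\,t_s\cdot\rho_{s',j}+\xi^s_j\,t_s\cdot\rho_{s',i}\big)\\
&+\sum_{s,s'}\mu^{-1}a_{s'}\big(\partial_ia_s\,w_s\cdot\rho_{s',j}+\partial_ja_s\,w_s\cdot\rho_{s',i}\big)
+\sum_{s,s'}a_sa_{s'}\,\rho_{s,i}\cdot\rho_{s',j}.
\end{align*}
In the model case the third and fourth sums vanish, and this is \eqref{eq:model}.

\emph{$E$ is small and contracts.} By (ii), with $|\sigma|\le q+2=p+4$, we have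
$[dV]_{q+1}\le C\varepsilon r\le C\varepsilon\le1$. Since $dV$ has values in $K$, Lemma~\ref{lem:comp} gives
$[\nu_s^i]_{q+1}\le C\varepsilon$. Hence $\|w_s\|_q,\|t_s\|_q\le C$ and $\|\rho_{s,i}\|_q\le C\varepsilon$. By (ii) again,
$\mu^{-|\sigma|}(r\mu)^{-1}|\partial^\sigma\partial_{ij}V|_0\le\varepsilon$ for $|\sigma|\le q$, so
$\|b_{s,ij}\|_q\le C\varepsilon$. For $a=\mathbf 1=(1,\dots,1)$ all derivatives of the amplitudes vanish, and each remaining term of $E(\mathbf 1)$
contains a factor $b$ or $\rho$. So
\begin{equation}\label{eq:E1}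
\|E(\mathbf 1)\|_q\le C\varepsilon .
\end{equation}
Moreover, if $0\le m\le q-1$ and $\|a-\mathbf 1\|_{m+1},\|a'-\mathbf 1\|_{m+1}\le C\varepsilon\le1$, then
\begin{equation}\label{eq:contr}
\|E(a)-E(a')\|_m\le C\varepsilon\,\|a-a'\|_{m+1},
\end{equation}
where the constant on the right depends on the one in the assumption.
To see this, note that every term of $E$ is a coefficient times a product $y$ or $yz$, where $y,z$ are among the
functions $a_s$ and $\mu^{-1}\partial_ia_s$. These are bounded by $C$ in $\|\cdot\|_m$, and their differences for $a$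
and $a'$ are bounded by $\|a-a'\|_{m+1}$. We use $yz-y'z'=(y-y')z+y'(z-z')$. Except in the second sum of $E_{ij}$, the coefficient
contains $b$ or $\rho$ and is $O(\varepsilon)$ in $\|\cdot\|_q$, which gives the bound. In the second sum the terms are
$\mu^{-2}\partial_ia_s\,\partial_ja_s$, with coefficient $1$. Here $y$ and $z$ are themselves small, because
$\|\mu^{-1}\partial_ia_s\|_m\le\|a-\mathbf 1\|_{m+1}\le C\varepsilon$, and likewise for $a'$.

\emph{Correcting the amplitudes.} Let $a^{(0)}=\mathbf 1$ and, for $1\le j\le p$,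
\[
a^{(j)}_s=\sqrt{c_s\big(H-E(a^{(j-1)})\big)} .
\]
We claim that for $\varepsilon\le\varepsilon_0$ and $1\le j\le p$ these are well defined, positive and smooth, and
\begin{equation}\label{eq:amps}
\|a^{(j)}-\mathbf 1\|_{q-j}\le C\varepsilon,\qquad \|a^{(j)}-a^{(j-1)}\|_{q-j}\le C\varepsilon^j .
\end{equation}
For $j=1$: by (iii), \eqref{eq:E1} and $c_s(S_0)=1$ we have
$\|c_s(H-E(\mathbf 1))-1\|_q\le C\varepsilon\le\frac12$, and \eqref{eq:sqrt} with $g=1$ gives
$\|a^{(1)}-\mathbf 1\|_q\le C\varepsilon$.

Suppose the claim holds up to some $j<p$. By \eqref{eq:contr} with $m=q-j-1$,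
\[
\|E(a^{(j)})-E(a^{(j-1)})\|_{q-j-1}\le C\varepsilon\,\|a^{(j)}-a^{(j-1)}\|_{q-j}\le C\varepsilon^{j+1},
\]
and for $i=j-1,j$,
$\|E(a^{(i)})\|_{q-j-1}\le\|E(\mathbf 1)\|_{q-j-1}+C\varepsilon\,\|a^{(i)}-\mathbf 1\|_{q-j}\le C\varepsilon$. So
$\|c_s(H-E(a^{(i)}))-1\|_{q-j-1}\le C\varepsilon\le\frac12$ for both $i$, the functions $a^{(j+1)}_s$ are well
defined, positive and smooth, and \eqref{eq:sqrt} gives $\|a^{(j+1)}-a^{(j)}\|_{q-j-1}\le C\varepsilon^{j+1}$. The first bound in
\eqref{eq:amps} for $j+1$ follows by the triangle inequality. As the number $p$ of steps is fixed, the constants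
still depend only on $d,\gamma,\Gamma,p$.

\emph{Conclusion.} Take $a=a^{(p)}$. Since
$\sum_s(a^{(p)}_s)^2\,\xi^s\otimes\xi^s=H-E(a^{(p-1)})$, the bracket in \eqref{eq:metric} equals
$H+E(a^{(p)})-E(a^{(p-1)})$. By \eqref{eq:contr} with $m=0$ and \eqref{eq:amps} with $j=p$, where $q-p=2\ge1$, we
have $|E(a^{(p)})-E(a^{(p-1)})|_0\le C\varepsilon^{p+1}$. Finally $\|a^{(p)}\|_2\le C$ and $\|w_s\|_2\le C$ give
$|\partial^\sigma W|_0\le C\frac r\mu\,\mu^{|\sigma|}$ for $|\sigma|\le2$.
\end{proof}

\section{The iteration: proof of Theorem~\ref{thm:torus}}\label{sec:iteration}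

The only other published result we need provides the starting map. Nash \cite{nash} proved that a compact
$d$-manifold with a $C^\infty$ Riemannian metric has a $C^\infty$ isometric embedding into any small ball of
$\mathbb R^{N_1}$, $N_1=d(3d+11)/2$.

\subsection{Choice of parameters}\label{sec:param}
The parameters are chosen in the following order, each depending only on the given data and the earlier ones.
\begin{enumerate}
\item An integer $p\ge1$ with $p(1-\theta)>2\theta$. It exists because $\theta<1$, that is, $\beta<2$. This fixes $C_0$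
and $\varepsilon_0$ in Proposition~\ref{prop:stage}. The constants $C,C_1,C_2,C_3,C_4\ge1$ below come only from the
mollification estimates and $C_0$, so they depend only on $d,\gamma,\Gamma,p,\beta$, and not on the parameters chosen
next or on the stage $k$.
\item $\tau\in(0,1]$ with $\tau\le\frac\gamma{2(2d+1)}$ and $2C_2\sqrt\tau\le\frac12\sqrt{\gamma/2}$.
\item A large integer $\lambda$ with $\lambda^\theta\ge2$. With
\[
\varepsilon=2C_0\lambda^{-(1-\theta)}
\]
we require $\varepsilon\le1$, $C_1\varepsilon\le\varepsilon_0$, and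
\begin{equation}\label{eq:lambda}
C_0C_1^{p+1}\varepsilon^p\lambda^{2\theta}=C_0C_1^{p+1}(2C_0)^p\lambda^{2\theta-p(1-\theta)}\le\tfrac12 .
\end{equation}
This is possible by the choice of $p$.
\item A smooth map $U_0$. By \eqref{eq:S0}, $G-\tau S_0\ge(\gamma-2d\tau)I>0$. This matrix function is continuous, so there is a
smooth $g:\mathbb T^d\to\mathrm{Sym}_d$ with $|g-(G-\tau S_0)|_0\le\varepsilon\tau$. Then
$g\ge(\gamma-(2d+1)\tau)I\ge\frac\gamma2I$ and, as $S_0\ge I$ and $\varepsilon\le1$,
$g\le G-\tau S_0+\varepsilon\tau I\le\Gamma I$. By Nash's theorem there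
is a $C^\infty$ isometric embedding $U_*:(\mathbb T^d,g)\to\mathbb R^{N_1}$ with image in the open ball about $0$ of the
prescribed radius. Let $U_0=(U_*,0)\in\mathbb R^{N_1}\times\mathbb R^{d(d+1)}$. As $dU_*^TdU_*=g$, the singular values of
$dU_*$ lie in $[\sqrt{\gamma/2},\sqrt\Gamma]$.
\item A large integer $\mu_0$, as required below.
\end{enumerate}

Put $\tau_k=\tau\lambda^{-2\theta k}$, $r_k=\sqrt{\tau_k-\tau_{k+1}}$ and $\mu_k=\mu_0\lambda^k$. Since
$\lambda^\theta\ge2$,
\[
r_{k+1}=\lambda^{-\theta}r_k\le\tfrac12r_k,\qquad r_k^2\le\tau_k\le2r_k^2,\qquad r_k\le1,\qquad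
\sum_kr_k\le2\sqrt\tau .
\]

\subsection{The stages}
At stage $k$ the induced metric falls short of $G$ by about $\tau_kS_0$, with relative error $\varepsilon$. The stage
adds about $r_k^2S_0=(\tau_k-\tau_{k+1})S_0$ and leaves a deficit of about $\tau_{k+1}S_0$ for the next one.

\begin{proposition}\label{prop:iter}
If $\mu_0$ is large enough, there are $U_k\in C^\infty(\mathbb T^d,\mathbb R^N)$, $k\ge0$, starting with the above $U_0$, such that
\begin{itemize}
\item[$(1_k)$] $|\partial^\sigma U_k|_0\le\varepsilon r_k\mu_k$ for $|\sigma|=2$;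
\item[$(2_k)$] $|D_k|_0\le\varepsilon\tau_k$, where $D_k=G-\tau_kS_0-(dU_k,dU_k)$;
\item[$(3_k)$] $|dU_k-dU_0|_0\le C_2\sum_{j<k}r_j$;
\end{itemize}
and
\begin{equation}\label{eq:increments}
|dU_{k+1}-dU_k|_0\le C_2r_k,\qquad |U_{k+1}-U_k|_0\le C_3\,r_k/\mu_k .
\end{equation}
\end{proposition}

\begin{proof}
For $k=0$, $(2_0)$ and $(3_0)$ hold by construction, and $(1_0)$ holds for $\mu_0$ large, because $\varepsilon$,
$r_0>0$ and $U_0$ have been fixed before $\mu_0$. Suppose $U_k$ is given with $(1_k)$--$(3_k)$. Let $\ell=1/\mu_k$,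
\[
V=(U_k)_\ell,\qquad H=r_k^{-2}\big(G_\ell-\tau_{k+1}S_0-(dV,dV)\big).
\]
The map $V$ has controlled derivatives of all orders. We choose $H$ as the exact difference, divided by $r_k^2$, between the
metric $G_\ell-\tau_{k+1}S_0$ at which stage $k$ aims and the metric that $V$ induces, so the effect of mollifying $U_k$ is built into $H$. We verify the
hypotheses of Proposition~\ref{prop:stage} with $\mu=\mu_k$, $r=r_k$, and $C_1\varepsilon$ in place of $\varepsilon$.

\emph{Hypothesis (i).} By (M2) and $(1_k)$, $|dV-dU_k|_0\le C\ell\,\varepsilon r_k\mu_k\le Cr_k$. With $(3_k)$, and $C_2$ at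
least as large as this $C$,
\[
|dV-dU_0|_0\le C_2\sum_{j\le k}r_j\le2C_2\sqrt\tau\le\tfrac12\sqrt{\gamma/2}.
\]
So $|dV|\le\sqrt\Gamma+\sqrt\gamma$, and the first $N_1$ rows $dV'$ of $dV$ have smallest singular value at least
$\sqrt{\gamma/2}-\frac12\sqrt{\gamma/2}$, which means $dV'^TdV'\ge\frac\gamma8I$. Hence $dV\in K$.

\emph{Hypothesis (ii).} For $2\le|\sigma|\le p+4$ let two of the derivatives fall on $U_k$ and apply (M1) to the others:
\[
|\partial^\sigma V|_0\le C\ell^{-(|\sigma|-2)}\varepsilon r_k\mu_k=C\varepsilon r_k\mu_k^{|\sigma|-1}.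
\]

\emph{Hypothesis (iii).} Since $G=D_k+\tau_kS_0+(dU_k,dU_k)$ and $\tau_k-\tau_{k+1}=r_k^2$,
\[
r_k^2(H-S_0)=(D_k)_\ell+\big[\big((dU_k,dU_k)\big)_\ell-(dV,dV)\big].
\]
By (M1) and $(2_k)$, $\|(D_k)_\ell\|_{p+2}\le C\varepsilon\tau_k\le2C\varepsilon r_k^2$. The entries of the bracket are sums of
commutators as in (M3), since $dV=(dU_k)_\ell$. By $(1_k)$ its norm $\|\cdot\|_{p+2}$ is at most
$C\mu_k^{-2}(\varepsilon r_k\mu_k)^2=C\varepsilon^2r_k^2$. So $\|H-S_0\|_{p+2}\le C\varepsilon$.

Let $C_1$ be the largest of the constants in the verification of (ii) and (iii). Since $C_1\varepsilon\le\varepsilon_0$,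
Proposition~\ref{prop:stage} gives a map $W$. Put $U_{k+1}=V+W$.

\emph{Proof of $(1_{k+1})$.} For $|\sigma|=2$ we have $|\partial^\sigma V|_0\le|\partial^\sigma U_k|_0$ by (M1). As
$\varepsilon\le1\le C_0$,
\[
|\partial^\sigma U_{k+1}|_0\le\varepsilon r_k\mu_k+C_0r_k\mu_k\le2C_0r_k\mu_k
=\varepsilon\lambda^{1-\theta}r_k\mu_k=\varepsilon r_{k+1}\mu_{k+1}.
\]
This is where the value of $\varepsilon$ comes from.

\emph{Proof of $(2_{k+1})$.} By definition of $H$,
$(dU_{k+1},dU_{k+1})=G_\ell-\tau_{k+1}S_0+R$ with $|R|_0\le C_0r_k^2(C_1\varepsilon)^{p+1}$. So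
$D_{k+1}=G-G_\ell-R$. Since $\beta=2\theta$, (M2) gives
\[
|G-G_\ell|_0\le C_4|G|_\beta\,\mu_k^{-\beta}=C_4|G|_\beta\,\mu_0^{-\beta}\tau^{-1}\tau_k .
\]
With $\tau_k=\lambda^{2\theta}\tau_{k+1}$ and $r_k^2\le\tau_k$,
\[
|D_{k+1}|_0\le\Big(C_4|G|_\beta\,\mu_0^{-\beta}\tau^{-1}\lambda^{2\theta}
+C_0C_1^{p+1}\varepsilon^{p+1}\lambda^{2\theta}\Big)\tau_{k+1}
\le\Big(\frac\varepsilon2+\frac\varepsilon2\Big)\tau_{k+1}.
\]
The first term is handled by taking $\mu_0$ large, a condition that does not involve $k$. The second is handled by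
\eqref{eq:lambda}.

\emph{Proof of $(3_{k+1})$ and \eqref{eq:increments}.} By the estimate under (i) and the bound on $W$ in Proposition~\ref{prop:stage},
$|dU_{k+1}-dU_k|_0\le|dV-dU_k|_0+|dW|_0\le Cr_k+\sqrt d\,C_0r_k$. We let $C_2$ be the constant $C+\sqrt d\,C_0$. Together with $(3_k)$ this gives $(3_{k+1})$. By (M2) and $(1_k)$,
$|U_{k+1}-U_k|_0\le C\ell^2|D^2U_k|_0+C_0r_k/\mu_k\le C_3r_k/\mu_k$.
\end{proof}

The exact balance $G-G_\ell=O(\tau_k)$ in this proof, with a constant that is small uniformly in $k$, is the reason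
why the amplitudes $r_k\approx\mu_k^{-\beta/2}$ suffice. For $\beta=2$ we would have $\theta=1$, the quantity $r_k\mu_k$ would not
grow, and new corrugations would not be more curved than old ones: $\varepsilon$ would not be small.

\subsection{The limit}
\begin{proof}[Proof of Theorem~\ref{thm:torus}]
By \eqref{eq:increments} and $\sum r_k<\infty$, $U_k\to U$ in $C^1$. By $(2_k)$ and $\tau_k\to0$, $(dU,dU)=G$.

\emph{Regularity.} Let $0<t=|x-y|\le1/\mu_0$ and choose $k\ge0$ with $1/\mu_{k+1}<t\le1/\mu_k$. We control $dU_k$ by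
its derivatives and the later increments by their size. Since $r_{j+1}\le\frac12r_j$,
\[
|dU(x)-dU(y)|\le C|D^2U_k|_0\,t+2\sum_{j\ge k}C_2r_j\le Cr_k\mu_kt+Cr_k\le Cr_k .
\]
Now $r_k\le\sqrt\tau\,\lambda^{-\theta k}=\sqrt\tau\,(\mu_0/\mu_k)^\theta$ and
$1/\mu_k=\lambda/\mu_{k+1}<\lambda t$. So
\[
|dU(x)-dU(y)|\le C\sqrt\tau\,(\mu_0\lambda)^\theta\,t^\theta .
\]
It is used here that $\lambda$ is fixed. For $t>1/\mu_0$ a bound $C't^\theta$ is trivial, as $dU$ is bounded. Hence
$U\in H^{1+\theta}=H^{1+\beta/2}$.

\emph{Injectivity.} Summing \eqref{eq:increments}, we get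
\[
|dU-dU_0|_0\le2C_2\sqrt\tau\le\tfrac12\sqrt{\gamma/2},\qquad |U-U_0|_0\le2C_3\sqrt\tau/\mu_0 .
\]
Since $U_*$ is of class $C^2$ and $|dU_*v|\ge\sqrt{\gamma/2}\,|v|$, Taylor's formula gives $\rho_*>0$ with
$|U_*(x)-U_*(y)|\ge\frac34\sqrt{\gamma/2}\,|x-y|$ for all $x,y\in\mathbb R^d$ with $|x-y|\le\rho_*$. For these $x,y$,
integration of $d(U-U_0)$ along the segment gives
\[
|U(x)-U(y)|\ge\big(\tfrac34-\tfrac12\big)\sqrt{\gamma/2}\,|x-y|=\tfrac14\sqrt{\gamma/2}\,|x-y| .
\]
For points of $\mathbb T^d$ at distance at least $\rho_*$, injectivity of $U_*$ and compactness give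
$|U_*(x)-U_*(y)|\ge\delta_*$ with some $\delta_*>0$. Both $\rho_*$ and $\delta_*$ are fixed before $\mu_0$. Taking
$\mu_0$ so large that $|U-U_0|_0\le\delta_*/3$, we get $|U(x)-U(y)|\ge\delta_*/3>0$ for such points. So $U$ is
injective.

\emph{Image.} The image of $U_0$ is a compact subset of the open prescribed ball, and $|U-U_0|_0\le2C_3\sqrt\tau/\mu_0$.
So for $\mu_0$ large the image of $U$ also lies in this ball.
\end{proof}

Together with Section~\ref{sec:torus}, this proves Theorem~\ref{thm:A}.

\section{The exponent is optimal: proof of Theorem~\ref{thm:B}}\label{sec:sharp}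

The idea is as follows. A metric of class $H^\beta$ can have, seen at scale $\ell$, curvature as large as $\ell^{\beta-2}$. If
$dU$ is H\"older with exponent $a$, then at scale $\ell$ the second derivatives of $U$ are at most of order
$\ell^{a-1}$. The Gauss equation expresses curvature as a quadratic expression in second derivatives, which for such a metric should
give $\ell^{\beta-2}\lesssim\ell^{2a-2}$, that is, $a\le\beta/2$. The commutator estimate (M3) makes this rigorous,
because the error it makes in the metric is itself $O(\ell^{2a})$. Instead of the curvature we use its linearization at the flat metric,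
\[
Tg=\partial_1\partial_2g_{12}-\tfrac12\partial_2^2g_{11}-\tfrac12\partial_1^2g_{22}.
\]
For an induced metric this is already quadratic in second derivatives. Indeed, for smooth $U$, with
indices denoting derivatives,
\begin{gather*}
\partial_1\partial_2(U_1\cdot U_2)=U_{112}\cdot U_2+|U_{12}|^2+U_{11}\cdot U_{22}+U_1\cdot U_{122},\\
\tfrac12\partial_2^2|U_1|^2=U_{122}\cdot U_1+|U_{12}|^2,\qquad
\tfrac12\partial_1^2|U_2|^2=U_{112}\cdot U_2+|U_{12}|^2,
\end{gather*}
so the third derivatives cancel:
\begin{equation}\label{eq:gauss}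
T(dU,dU)=U_{11}\cdot U_{22}-|U_{12}|^2 .
\end{equation}
This is where $n>1$ is used: $T$ needs two variables.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The metric.} Take a coordinate chart whose image contains $\{|x|\le R\}$, $0<R\le1$, a smooth metric $G_0$ on $X$
that equals $\sum_idx_i^2$ on $\{|x|\le R\}$, and a smooth cutoff $\chi\ge0$, compactly supported in the chart, with
$\chi=1$ on $\{|x|\le R\}$. Put
\[
G=G_0+\chi\,|x_2|^\beta\,dx_1^2 .
\]
This is a Riemannian metric. It is in $H^\beta$: if $\beta\le1$ then $|x_2|^\beta$ is locally $\beta$-H\"older, and if $1<\beta<2$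
its derivative is locally $(\beta-1)$-H\"older.

\emph{Upper bound.} Suppose that $U\in H^\alpha(X,\mathbb R^N)$, $\alpha>1+\beta/2$, satisfies $(dU,dU)=G$. Choose $a$ with
$\beta/2<a<1$ and $a\le\alpha-1$. Then $U\in H^{1+a}$ on
$\{|x|\le R\}$; if $\alpha>2$, this holds because the first derivatives of $U$ are $C^1$. Let $\eta$ be a mollifier on $\mathbb R^n$ as in
Section~\ref{sec:tools}, $\eta_\ell=\ell^{-n}\eta(\cdot/\ell)$, and let $U_{(\ell)}=U*\eta_\ell$,
$G_\ell=G*\eta_\ell$, $g^\ell=(dU_{(\ell)},dU_{(\ell)})$. Below, $C$ does not depend on $\ell$. For $\ell<R/2$, on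
$\{|x|\le R/2\}$,
\[
|G_\ell-g^\ell|\le C\ell^{2a},\qquad |D^2U_{(\ell)}|\le C\ell^{a-1}.
\]
The first bound is the H\"older form of (M3), applied to products of first derivatives of $U$. The second follows from
\[
\partial_i\partial_jU_{(\ell)}(x)=\ell^{-1}\int\big(\partial_jU(x-\ell z)-\partial_jU(x)\big)\,\partial_i\eta(z)\,dz ,
\]
where we may subtract $\partial_jU(x)$ because $\int\partial_i\eta=0$. By \eqref{eq:gauss},
$|Tg^\ell|\le C\ell^{2a-2}$ on $\{|x|\le R/2\}$.

Let $0\le\psi\in C_c^\infty(\mathbb R^n)$, $\psi\not\equiv0$, and $\psi_\ell=\ell^{-n}\psi(\cdot/\ell)$, which is supported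
in $\{|x|\le R/2\}$ for small $\ell$. Let $T^*$ be the formal adjoint of $T$, so that
$T^*\psi_\ell\cdot g=\partial_1\partial_2\psi_\ell\,g_{12}-\frac12\partial_2^2\psi_\ell\,g_{11}
-\frac12\partial_1^2\psi_\ell\,g_{22}$. Since $\int\psi_\ell=\int\psi$ and
$\int|\partial_i\partial_j\psi_\ell|\le C\ell^{-2}$,
\begin{equation}\label{eq:upper}
\Big|\int T^*\psi_\ell\cdot G_\ell\Big|\le\Big|\int\psi_\ell\,Tg^\ell\Big|
+\Big|\int T^*\psi_\ell\cdot(G_\ell-g^\ell)\Big|\le C\ell^{2a-2}+C\ell^{-2}\ell^{2a}\le C\ell^{2a-2}.
\end{equation}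

\emph{Lower bound.} The constant part $\sum_idx_i^2$ of $G$ contributes $0$ to the left side. As $\eta$ is even, we may
move the mollification to the test function. With $\varphi=\psi*\eta\ge0$ and
$\psi_\ell*\eta_\ell=\varphi_\ell=\ell^{-n}\varphi(\cdot/\ell)$,
\begin{equation}\label{eq:lower}
\int T^*\psi_\ell\cdot G_\ell=-\tfrac12\int\partial_2^2\varphi_\ell\,|x_2|^\beta\,dx=-\tfrac12\,\ell^{\beta-2}L,\qquad
L=\int\partial_2^2\varphi(z)\,|z_2|^\beta\,dz .
\end{equation}
We choose $\psi$ so that $L\ne0$.
\begin{itemize}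
\item If $\beta\ne1$, take $\psi$ supported in the unit ball about $3e_2$. Then $z_2\ge1$ on
$\operatorname{supp}\varphi$, and two integrations by parts give
$L=\beta(\beta-1)\int\varphi\,z_2^{\beta-2}\,dz\ne0$.
\item If $\beta=1$, take $\psi>0$ on the closed unit ball. Then
$\varphi(0)=\int\psi(-z)\,\eta(z)\,dz>0$. Integrating by parts twice in $z_2$ on each side of $z_2=0$, we get
$L=2\int_{\{z_2=0\}}\varphi>0$.
\end{itemize}
By \eqref{eq:upper} and \eqref{eq:lower}, $\ell^{\beta-2}\le C\ell^{2a-2}$ for all small $\ell$, that is,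
$\ell^{\beta-2a}$ stays bounded as $\ell\to0$. This contradicts $2a>\beta$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{nash} Nash, Ann. of Math. 63 (1956), Theorem 2.

\bibitem{source} \emph{Isometric embedding of a smooth compact manifold with a metric of low regularity},
\url{http://archive.ymsc.tsinghua.edu.cn/pacm_download/116/7279-11512_2006_Article_BF02385981.pdf}.

\end{thebibliography}

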